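\title{The Frobenius problem in a free monoid: the sharp exponent in the total number of symbols}

\begin{abstract}
Let $S$ be a finite set of words over a finite alphabet such that all but finitely many words are concatenations of words of $S$. Let $\mathcal L$ be the length of a longest word that is not such a concatenation, and let $\mu$ be the total number of symbols in $S$. It is known that $\mathcal L=O(2^{\mu})$. We show that this bound is not tight: over every alphabet, $\mathcal L\le 84\,\mu^4\,2^{2\sqrt{2\mu}}$. The exponent $\sqrt\mu$ is optimal up to a constant factor: over an alphabet of eight letters there are sets $S$ with $\mu$ arbitrarily large and $\mathcal L\ge 2^{\sqrt\mu/128}$. The upper bound splits an omitted word into periodic stretches, which are short for arithmetic reasons, and aperiodic positions, which are few by a counting argument. The lower bound encodes the runs of a finite automaton in the cut points of factorizations and applies this encoding to a binary counter.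
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $a_1<\dots<a_r$ be positive integers with greatest common divisor $1$. Their \emph{Frobenius number} $g(a_1,\dots,a_r)$ is the largest integer that is not a non-negative integer combination of them. The Schur--Brauer bound \cite{Brauer} states that
\begin{equation}\label{eq:brauer}
g(a_1,\dots,a_r)<(a_1-1)(a_r-1).
\end{equation}
If the integer $a$ is written as the word $x^a$ over a single letter $x$, addition becomes concatenation, and the question makes sense over any alphabet.

Let $\Sigma$ be a finite non-empty alphabet, $\Sigma^*$ the set of all finite words over $\Sigma$, and $\varepsilon$ the empty word. For $S\subseteq\Sigma^*$, the set $S^*$ consists of all concatenations $s_1\cdots s_m$ with $m\ge0$ and $s_i\in S$; it is \emph{co-finite} if $\Sigma^*\setminus S^*$ is finite. For a finite set $S$ with $S^*$ co-finite, let $\mathcal L=\mathcal L(S)$ be the length of a longest word of $\Sigma^*\setminus S^*$, with $\mathcal L=0$ if there is no such word. The Frobenius problem in a free monoid asks for these longest omitted words. There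 are two natural measures of the size of $S$,
\[
\nu=\max_{s\in S}|s|\qquad\text{and}\qquad \mu=\mu(S)=\sum_{s\in S}|s| ,
\]
the length of a longest word and the total number of symbols. The following bounds are known.
\begin{itemize}
\item[(K1)] $\mathcal L=O(2^{\mu})$ for all such $S$.
\item[(K2)] For a fixed alphabet, $\mathcal L$ is at most exponential in $\nu$, with a base depending on $|\Sigma|$, and there are families of sets $S$ for which $\mathcal L$ is exponential in $\nu$.
\item[(K3)] If the words of $S$ have only two lengths $m$ and $n$ with $1<m<n$, then $\mathcal L\le g\bigl(m,\;m|\Sigma|^{n-m}+n-m\bigr)$.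
\end{itemize}
The question we answer is posed in \cite{FreeMonoid}.

\medskip
\noindent\textbf{Question.} \emph{Is the bound in} (K1) \emph{tight? That is, are there a constant $c>0$ and finite sets $S$, over some finite alphabets, with $S^*$ co-finite, $\mu$ arbitrarily large and $\mathcal L\ge 2^{c\mu}$?}
\medskip

Since (K2) is tight, one might expect the same of (K1). But $\mu$ can be exponential in $\nu$, so (K2) gives no evidence, and the simplest cases point the other way. Over one letter, $S=\{x^{a_1},\dots,x^{a_r}\}$ has $S^*$ co-finite exactly when $\gcd(a_1,\dots,a_r)=1$; then $\mathcal L=\max\{g(a_1,\dots,a_r),0\}$, and $\mathcal L<\mu^2$ by \eqref{eq:brauer}. In the situation of (K3), every word of $\Sigma^m$ is a prefix of a long word of $S^*$, hence a prefix of the first factor of that word; so $|S|\ge|\Sigma|^m$ and $\mu\ge m|\Sigma|^m$. If moreover $n\le 2m$, then (K3) and \eqref{eq:brauer} give $\mathcal L<m\cdot m|\Sigma|^{m}+mn\le2\mu^2$. From these cases one would guess a polynomial bound. Neither guess is right.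

\begin{theorem}\label{thm:upper}
If $S$ is finite and $S^*$ is co-finite, then $\mathcal L\le 84\,\mu^4\,2^{2\sqrt{2\mu}}$.
\end{theorem}

For every $c>0$ we have $84\mu^4 2^{2\sqrt{2\mu}}<2^{c\mu}$ for all large $\mu$, so the inequality $\mathcal L\ge2^{c\mu}$ holds only for bounded $\mu$. The answer to the Question is therefore no: the bound $O(2^\mu)$ is not tight.

\begin{theorem}\label{thm:lower}
Over a fixed alphabet of $8$ letters there are, for every $k\ge2$, finite sets $S_k$ with $S_k^*$ co-finite, $4k\le\mu(S_k)\le16200k^2$ and $\mathcal L(S_k)\ge2^k$. Thus $\mathcal L\ge2^{\sqrt\mu/128}$ for arbitrarily large $\mu$.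
\end{theorem}

Let $\Lambda(m)$ be the maximum of $\mathcal L(S)$ over all alphabets and all finite $S$ with $S^*$ co-finite and $\mu(S)\le m$.

\begin{corollary}\label{cor:order}
For all large $m$,
\[
2^{\lfloor\sqrt m/128\rfloor}\le\Lambda(m)\le84\,m^4\,2^{2\sqrt{2m}},
\]
so $\log_2\Lambda(m)=\Theta(\sqrt m)$. The order is the same if the maximum is restricted to any fixed alphabet with at least $8$ letters.
\end{corollary}

Sections \ref{sec:active}--\ref{sec:windows} prove Theorem~\ref{thm:upper}; the end of Section~\ref{sec:active} explains where the square root comes from. Sections \ref{sec:compiler}--\ref{sec:size} prove Theorem~\ref{thm:lower} and Corollary~\ref{cor:order}, and can be read independently. The proofs do not use (K1)--(K3).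

\medskip
\noindent\textbf{Conventions.} We assume $\varepsilon\notin S$, since removing $\varepsilon$ changes neither $S^*$ nor $\mu$. If $S^*$ is co-finite, then $S\ne\emptyset$, so $1\le\nu\le\mu$. We write $w[i]$ for the $i$-th letter of $w$ and $w[i..j]$ for the factor formed by the letters $i,\dots,j$. The \emph{cut points} of a factorization $w=s_1\cdots s_m$ are the numbers $|s_1\cdots s_i|$, $0\le i\le m$. A word $y$ has \emph{period} $p\ge1$ if $y[i]=y[i+p]$ whenever both sides are defined; if $|y|\ge p$, this means that $y$ is a prefix of the infinite word $u^\infty=uuu\cdots$ with $u=y[1..p]$.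

\section{Active prefixes}\label{sec:active}

In Sections \ref{sec:active}--\ref{sec:windows}, $S$ is finite and $S^*$ is co-finite. To decide whether a word lies in $S^*$, read it from left to right. What has to be remembered after reading $w$ is the list of unfinished words of $S$ that some factorization may be in the middle of. Let $\mathrm{Pre}$ be the set of proper prefixes of words of $S$, including $\varepsilon$. A word $s$ has $|s|$ proper prefixes, so $|\mathrm{Pre}|\le\mu$, and every element of $\mathrm{Pre}$ has length at most $\nu-1$. The set of \emph{active prefixes} after $w$ is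
\[
A(w)=\{v\in\mathrm{Pre}: w=w'v\text{ for some }w'\in S^*\}.
\]

\begin{lemma}\label{lem:memory}
For all words $w,z$, we have $wz\in S^*$ if and only if $vz\in S^*$ for some $v\in A(w)$. Hence $A(w_1)=A(w_2)$ implies that $w_1z\in S^*\Leftrightarrow w_2z\in S^*$ for every $z$.
\end{lemma}

\begin{proof}
If $w=w'v$ with $w'\in S^*$ and $vz\in S^*$, then $wz=w'\cdot vz\in S^*$. Conversely, let $wz\in S^*$. If $z=\varepsilon$, then $v=\varepsilon$ lies in $A(w)$ and $vz=\varepsilon\in S^*$. If $z\ne\varepsilon$, write $wz=s_1\cdots s_m$ with $s_i\in S$ and let $i$ be maximal with $|s_1\cdots s_i|\le|w|$; then $i<m$. Write $w=s_1\cdots s_iv$. By maximality $v$ is a proper prefix of $s_{i+1}$, so $v\in A(w)$, and $vz=s_{i+1}\cdots s_m\in S^*$.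
\end{proof}

Co-finiteness enters through a pumping argument: along an omitted word the memory can never repeat.

\begin{lemma}\label{lem:distinct}
If $w\notin S^*$, then the sets $A(w[1..j])$, $0\le j\le|w|$, are pairwise distinct.
\end{lemma}

\begin{proof}
Suppose $w=xyz$ with $y\ne\varepsilon$ and $A(x)=A(xy)$. Lemma~\ref{lem:memory}, applied with the continuation $y^iz$, gives $xy^iz\in S^*\Leftrightarrow xy^{i+1}z\in S^*$ for all $i\ge0$. Since $xyz\notin S^*$, none of the infinitely many words $xy^iz$ is in $S^*$, which contradicts co-finiteness.
\end{proof}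

Counting all subsets of $\mathrm{Pre}$ gives $|w|+1\le2^{\mu}$, which is (K1). Theorem~\ref{thm:upper} comes from asking which subsets can occur.

\begin{example}\label{ex:unary}
Let $\Sigma=\{x\}$ and $S=\{x^3,x^5\}$. Then $x^j\in S^*$ exactly for $j\in\{0,3,5,6\}$ and $j\ge8$, so $\mathcal L=7$. Here $\mathrm{Pre}=\{x^i:0\le i\le4\}$, and $x^i\in A(x^j)$ if and only if $i\le j$ and $x^{j-i}\in S^*$. Along the omitted word $x^7$ the exponents $i$ of the active prefixes are
\[
\begin{array}{c|cccccccc}
j&0&1&2&3&4&5&6&7\\\hline
i&0&1&2&0,3&1,4&0,2&0,1,3&1,2,4
\end{array}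
\]
and these eight sets are distinct. For $j\ge12$ we have $j-4\ge8$, so $A(x^j)=\mathrm{Pre}$: on a long periodic input the memory saturates.
\end{example}

For $\lambda\in\mathrm{Pre}$ let $T(\lambda)$ be the set of suffixes of $\lambda$ that lie in $\mathrm{Pre}$. All elements of $A(w)$ are suffixes of $w$. So if $\lambda$ is the longest element of $\mathrm{Pre}$ that is a suffix of $w$, then
\begin{equation}\label{eq:AT}
A(w)\subseteq T(\lambda),
\end{equation}
and there are at most $\mu$ choices for $\lambda$. The exponent that matters is thus $t=|T(\lambda)|$ rather than $|\mathrm{Pre}|$. The $t$ elements of $T(\lambda)$ have distinct lengths. If they are proper prefixes of $t$ different words of $S$, these words have total length at least $1+2+\dots+t$, so $t<\sqrt{2\mu}$. This is the source of the square root. The set $T(\lambda)$ can be larger only if one word of $S$ has several prefixes in $T(\lambda)$. If $v,v'$ are two of them and $|v|<|v'|$, then $v$ is both a prefix and a suffix of $v'$, so $v'$ has period $|v'|-|v|$. This says little when $v$ is short; but if one word supplies many long prefixes, two of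 them are close in length, and the input ends with a word that has a short period. In Example~\ref{ex:unary} this happens in the extreme form $T(x^4)=\mathrm{Pre}$, and \eqref{eq:AT} saves nothing; there the length of the omitted word is limited by arithmetic instead. The proof of Theorem~\ref{thm:upper} uses arithmetic on the periodic stretches of an omitted word (Section~\ref{sec:periodic}) and counting elsewhere (Section~\ref{sec:windows}).

\section{Periodic factors of an omitted word are short}\label{sec:periodic}

Co-finiteness says that all factors of $u^\infty$ longer than $\mathcal L$ are in $S^*$, but $\mathcal L$ is what we want to bound. We need a threshold that is polynomial in $\mu$ and $|u|$. On the input $u^\infty$ the next letter is determined by the position modulo $|u|$. So if we record this position together with the unfinished word, factorizations become walks in a finite digraph in which only the length of a walk matters, and \eqref{eq:brauer} applies as in the one-letter case.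

\begin{lemma}\label{lem:power}
Let $|u|=p\ge1$. Every factor of $u^\infty$ of length at least $K_p=11p^2\mu^2$ is in $S^*$.
\end{lemma}

\begin{proof}
Write $u=u_0u_1\cdots u_{p-1}$ and read the indices modulo $p$.

\emph{The digraph.} Let $G$ have as vertices the pairs $(r,v)$ with $r\in\mathbb Z/p$, $v\in\mathrm{Pre}$ and $v=u_ru_{r+1}\cdots u_{r+|v|-1}$. The \emph{phase} of $(r,v)$ is $r+|v|\in\mathbb Z/p$. Let $x=u_{r+|v|}$ be the letter at this phase. There is an edge $(r,v)\to(r,vx)$ if $vx\in\mathrm{Pre}$, and an edge $(r,v)\to(r+|v|+1,\varepsilon)$ if $vx\in S$; both edges are said to read $x$. Every edge increases the phase by $1$. Call the vertices $(r,\varepsilon)$ \emph{base vertices}. A walk of length $m$ from $(r,\varepsilon)$ reads $u_r\cdots u_{r+m-1}$, and the letters read between two consecutive visits to base vertices form a word of $S$; conversely, a factorization of $u_r\cdots u_{r+m-1}$ into words of $S$ traces such a walk. Hence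
\begin{equation}\label{eq:walk}
\begin{array}{c}
\text{there is a walk of length $m$ from $(r,\varepsilon)$ to $(r',\varepsilon)$}\\
\text{if and only if $r'=r+m$ in $\mathbb Z/p$ and $u_r\cdots u_{r+m-1}\in S^*$.}
\end{array}
\end{equation}
Let $G_0$ be the subgraph induced on the vertices that lie on a walk from a base vertex to a base vertex, and let $n_0\le p\mu$ be the number of its vertices. Such walks stay in $G_0$. By co-finiteness and \eqref{eq:walk}, for each $r$ and all large $m$ there is a walk of length $m$ from $(r,\varepsilon)$ to $(r+m,\varepsilon)$. So any base vertex can be reached from any other, and since every vertex of $G_0$ is reached from a base vertex and reaches one, $G_0$ is strongly connected. Any vertex of $G_0$ is therefore joined to any other by a path of length at most $n_0-1$.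

\emph{Closed walks at one vertex.} Let $o=(0,\varepsilon)$ and let $M$ be the set of lengths of closed walks at $o$, including $0$. The set $M$ is closed under addition, consists of multiples of $p$ because of the phase, and contains all large multiples of $p$. To apply \eqref{eq:brauer} we need \emph{small} elements of $M$ whose gcd is exactly $p$. Let $d$ be the gcd of the lengths of the simple cycles of $G_0$. Then $p\mid d$. The length of a closed walk is a sum of lengths of simple cycles (cut out the cycle between the first repeated pair of vertices and induct), so $d$ divides every element of $M$; as $M$ contains two consecutive multiples of $p$, we get $d\mid p$. Thus $d=p$. For each simple cycle $C$ of $G_0$ choose a vertex $y$ on it. Shortest paths $o\to y\to o$ give an element $d_C\in M$ with $d_C\le2(n_0-1)$, and inserting $C$ gives $d_C+|C|\in M$. Let $M_0$ be the set of positive numbers among all $d_C$ and $d_C+|C|$. Its elements are multiples of $p$ and at most $3n_0$, and their gcd divides every $|C|$, hence equals $p$. Apply \eqref{eq:brauer} to the integers $a/p$, $a\in M_0$, which are at most $3n_0/p$: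 every integer $t\ge(3n_0/p)^2$ is a non-negative combination of them, so $pt\in M$. In particular $M$ contains every multiple of $p$ that is at least $9n_0^2$.

\emph{Walks between base vertices.} Let $r\in\mathbb Z/p$ and $m\ge9n_0^2+2n_0$. Take shortest paths from $(r,\varepsilon)$ to $o$ and from $o$ to $(r+m,\varepsilon)$, of lengths $\alpha,\beta\le n_0-1$. Comparing phases, $\alpha\equiv-r$ and $\beta\equiv r+m\pmod p$. So $m-\alpha-\beta$ is a multiple of $p$ that is at least $9n_0^2$, and it lies in $M$. Joining the three walks and using \eqref{eq:walk}, we get $u_r\cdots u_{r+m-1}\in S^*$. Finally $9n_0^2+2n_0\le11n_0^2\le K_p$.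
\end{proof}

Without co-finiteness the lemma fails already for $S=\{xx\}$ and $u=x$: there $d=2$ while $p=1$.

An omitted word $w$ reaches its periodic factor only after an arbitrary prefix. One cut point inside the periodic factor is enough to start Lemma~\ref{lem:power}, and co-finiteness supplies it. After that the memory saturates as in Example~\ref{ex:unary}, so it repeats with period $p$, which Lemma~\ref{lem:distinct} forbids.

\begin{lemma}\label{lem:factor}
Let $w\notin S^*$. If $w$ has a factor of length $\ell\ge p$ with period $p$, then $\ell<K_p+2\nu+p$.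
\end{lemma}

\begin{proof}
Suppose $y=w[i+1..i+\ell]$ has period $p$ and $\ell\ge K_p+2\nu+p$. Let $B=\{j:w[1..j]\in S^*\}$. By co-finiteness there is a word $z$ with $w[1..i+\nu]\,z\in S^*$. In a factorization of this word, consecutive cut points differ by at most $\nu$, so the first cut point $e>i$ satisfies $e\le i+\nu$, and $e\in B$. If $e+K_p\le j\le i+\ell$, then $w[e+1..j]$ is a factor of $y$, hence of $(y[1..p])^\infty$, of length at least $K_p$; by Lemma~\ref{lem:power} it is in $S^*$, so $j\in B$. Thus $B$ contains all integers in $[i+\nu+K_p,\;i+\ell]$.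

Now let $i+K_p+2\nu\le j\le i+\ell$. If $v\in\mathrm{Pre}$ is a suffix of $w[1..j]$, then $|v|<\nu$, so $j-|v|\in B$ and $v\in A(w[1..j])$. Hence $A(w[1..j])$ is the set of \emph{all} elements of $\mathrm{Pre}$ that are suffixes of $w[1..j]$, and it depends only on the last $\nu$ letters of $w[1..j]$. Both $j=i+K_p+2\nu$ and $j+p$ lie in this range. The last $\nu$ letters of $w[1..j]$ and of $w[1..j+p]$ lie in $y$ at distance $p$, so they agree. Therefore $A(w[1..j])=A(w[1..j+p])$, contradicting Lemma~\ref{lem:distinct}.
\end{proof}

\section{Windows and the proof of the upper bound}\label{sec:windows}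

We look at an omitted word through a sliding window of length $D$. Suffixes shorter than $D$ will cost $D$ in the exponent and longer ones $2\mu/D$, so we balance the two by taking $D=\lceil\sqrt{2\mu}\,\rceil$. Since $\mu\ge1$ and $\sqrt{2\mu}\le D\le\sqrt{2\mu}+1$,
\begin{equation}\label{eq:D}
2\le D\le3\mu,\qquad D^2\le6\mu,\qquad D+\frac{2\mu}{D}\le2\sqrt{2\mu}+1;
\end{equation}
for the middle inequality, $D^2\le2\mu+2\sqrt{2\mu}+1\le(3+2\sqrt2)\mu$. Call a word of length $D$ \emph{periodic} if it has a period at most $D/2$, and \emph{aperiodic} otherwise. The threshold $D/2$ works in both directions: occurrences of an aperiodic word are more than $D/2$ apart, and overlapping periodic windows are forced to share their period.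

\begin{lemma}\label{lem:few}
Let $\lambda\in\mathrm{Pre}$. If $|\lambda|<D$, or if the suffix of $\lambda$ of length $D$ is aperiodic, then $|T(\lambda)|\le D+2\mu/D$.
\end{lemma}

\begin{proof}
Distinct suffixes of $\lambda$ have distinct lengths, so at most $D$ elements of $T(\lambda)$ have length less than $D$. This settles the case $|\lambda|<D$. Otherwise let $W$ be the suffix of $\lambda$ of length $D$. An element of $T(\lambda)$ of length $\ell\ge D$ ends with $W$ and equals $s[1..\ell]$ for some $s\in S$ with $\ell\le|s|-1$. So it suffices to show that, for each $s\in S$, fewer than $2|s|/D$ integers $\ell\in[D,|s|-1]$ satisfy $s[\ell-D+1..\ell]=W$; summing over $s$ then gives at most $2\mu/D$.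

Let $\ell<\ell'$ be two such integers and $\delta=\ell'-\ell$. If $\delta\le D/2$, then for $1\le i\le D-\delta$ we have $W[i+\delta]=s[\ell-D+i+\delta]=s[\ell'-D+i]=W[i]$, so $W$ has period $\delta$, which is excluded. Hence $\delta>D/2$. If there are $c\ge1$ such integers, then $(c-1)D/2\le|s|-1-D$, that is, $c\le2(|s|-1)/D-1<2|s|/D$.
\end{proof}

A single periodic window is far too short for Lemma~\ref{lem:factor} to say anything; we need consecutive periodic windows to merge into one long periodic factor. The tool is the Fine--Wilf theorem: \emph{if a word $y$ has periods $p$ and $p'$ and $|y|\ge p+p'-\gcd(p,p')$, then $y$ has period $\gcd(p,p')$.} For a word $w$ and $D\le j\le|w|$, let $W_j=w[j-D+1..j]$, and call the position $j$ periodic or aperiodic according to $W_j$.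

\begin{lemma}\label{lem:runs}
Let $w\notin S^*$, and suppose that the positions $j_0,j_0+1,\dots,j_1$ are all periodic. Then $j_1-j_0+1\le19\mu^3$.
\end{lemma}

\begin{proof}
First let $j$ and $j+1$ be periodic, let $p,p'\le D/2$ be the least periods of $W_j$ and $W_{j+1}$, and let $g=\gcd(p,p')$. The common part $W'=w[j-D+2..j]$ has both periods and length $D-1\ge p+p'-g$, so it has period $g$ by the Fine--Wilf theorem. Suppose $g<p$. The word $W_j$ is $W'$ preceded by one letter, and
\[
W_j[1]=W_j[1+p]=W_j[1+g];
\]
the first equality is the period $p$ of $W_j$, and the second holds because both positions lie in $W'$ and differ by a multiple of $g$. So $W_j$ has period $g<p$, contradicting minimality. Hence $g=p$. The word $W_{j+1}$ is $W'$ followed by one letter, and if $g<p'$, then $W_{j+1}[D]=W_{j+1}[D-p']=W_{j+1}[D-g]$ for the same two reasons, again a contradiction. Hence $p=g=p'$.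

So the windows $W_{j_0},\dots,W_{j_1}$ have a common period $p\le D/2$. Two positions $t$ and $t+p$ in $[j_0-D+1,j_1]$ both lie in the window $W_j$ with $j=\max\{j_0,t+p\}$, because $p\le D-1$. Therefore $w[j_0-D+1..j_1]$ has period $p$. By Lemma~\ref{lem:factor}, $\nu\le\mu$ and \eqref{eq:D},
\[
j_1-j_0+D<11\,\frac{D^2}{4}\,\mu^2+2\mu+\frac D2\le16.5\,\mu^3+2\mu+\frac D2 .
\]
Since $1-D/2\le0$, this gives $j_1-j_0+1<16.5\mu^3+2\mu\le19\mu^3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $w\notin S^*$ and $N=|w|$. We first bound the number $X$ of aperiodic positions. For an aperiodic position $j$ let $\lambda_j$ be the longest element of $\mathrm{Pre}$ that is a suffix of $w[1..j]$. Either $|\lambda_j|<D$ or $\lambda_j$ ends with the aperiodic word $W_j$, so $|T(\lambda_j)|\le2\sqrt{2\mu}+1$ by Lemma~\ref{lem:few} and \eqref{eq:D}. By \eqref{eq:AT}, $A(w[1..j])$ is a subset of $T(\lambda_j)$. There are at most $\mu$ choices for $\lambda_j$ and, given $\lambda_j$, at most $2^{2\sqrt{2\mu}+1}$ choices for the subset. By Lemma~\ref{lem:distinct} different positions give different sets, so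
\[
X\le X_0=2\mu\,2^{2\sqrt{2\mu}} .
\]
The integers $0,\dots,N$ consist of at most $D$ integers below $D$, the $X$ aperiodic positions, and at most $X+1\le2X_0$ maximal intervals of periodic positions, each of size at most $19\mu^3$ by Lemma~\ref{lem:runs}. With $D\le3\mu$,
\[
N\le3\mu+X_0+38\mu^3X_0\le42\mu^3X_0=84\,\mu^4\,2^{2\sqrt{2\mu}} .\qedhere
\]
\end{proof}

\section{Compiling an automaton into a set of words}\label{sec:compiler}

For a lower bound we must produce a small set $S$ that misses one very long word and yet contains, in $S^*$, every longer word. Forbidden factors give a convenient model of this behavior: a small finite automaton can describe a set $R$ of words such that the words with no factor in $R$ have bounded but exponential length (Section~\ref{sec:counter}). In this section we build from such an automaton a set $S$ whose omitted words are, up to bounded ends, encodings of the words with no factor in $R$. A factorization has no memory except the position of its current cut point, so the state of the automaton will be stored in that position.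

\subsection*{The automaton}
Let $\Gamma$ be a finite non-empty alphabet, $n\ge2$, $Q=\{0,\dots,n-1\}$, and let
\[
I\subseteq\Gamma\times Q,\qquad\Delta\subseteq Q\times\Gamma\times Q,\qquad F\subseteq Q\times\Gamma .
\]
Let $R$ be the set of words $\gamma_0\gamma_1\cdots\gamma_l$ over $\Gamma$, $l\ge1$, for which there is a \emph{run}: states $q_1,\dots,q_l\in Q$ with $(\gamma_0,q_1)\in I$, $(q_i,\gamma_i,q_{i+1})\in\Delta$ for $1\le i<l$, and $(q_l,\gamma_l)\in F$. Thus $I$ reads the first letter and chooses a state, $\Delta$ reads the inner letters, and $F$ reads the last letter and accepts. A word is \emph{$R$-avoiding} if it has no factor in $R$.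

\subsection*{The set $S$}
Let $a,b,c$ be new letters, $\Theta=\Gamma\cup\{c\}$ and $\Sigma=\{a,b\}\cup\Theta$. For a non-empty word $u=\tau_1\cdots\tau_r$ over $\Theta$ put
\[
[u]=\tau_1\,ab\,\tau_2\,ab\cdots ab\,\tau_r ,
\]
so that $|[u]|=3r-2$ and $[u]\,ab\,[u']=[uu']$. A word $\sigma_1\cdots\sigma_\ell$ over $\Gamma$ is encoded as $ab[\sigma_1c^{n-1}\sigma_2\cdots c^{n-1}\sigma_\ell]ab$. Between $\sigma_i$ and $\sigma_{i+1}$ there are exactly $n$ blocks $ab$, one for each state: a cut in the middle of the block that follows $\sigma_ic^q$ will mean that a run is in state $q$ after reading $\sigma_i$. Let $E=\{a,b,ab\}$ and let $S=S_1\cup\dots\cup S_5$, where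
\begin{align*}
S_1&=\{aa,ba,bb\}\cup\{a,b\}^3\cup\{a,b\}^4\cup\{a,b\}^5,\\
S_2&=\{\tau:\tau\in\Theta\}\cup\{v\tau,\ \tau v:\tau\in\Theta,\ v\in E\},\\
S_3&=\{a\tau v,\ v\tau b:\tau\in\Theta,\ v\in E\},\\
S_4&=\{ab[c^n]ab\}\cup\{ab[\sigma c^j\sigma']ab:\sigma,\sigma'\in\Gamma,\ 0\le j\le n-2\},
\end{align*}
and $S_5$ consists of the words
\[
\begin{array}{lll}
\text{\emph{births}}&ab[\gamma c^{q}]a&\text{for }(\gamma,q)\in I,\\
\text{\emph{steps}}&b[c^{n-1-q}\gamma c^{q'}]a&\text{for }(q,\gamma,q')\in\Delta,\\
\text{\emph{kills}}&b[c^{n-1-q}\gamma]ab&\text{for }(q,\gamma)\in F .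
\end{array}
\]
The sets $S_1,\dots,S_4$ factorize every long word that is not shaped like an encoding, and they give little help on an encoding. There, the words $ab\tau$ advance from the left through cut points that are $0$ modulo $3$, the words $\tau ab$ advance from the right through cut points that are $2$ modulo $3$, and the two can be joined only by a chain birth, steps, kill, which passes through cut points that are $1$ modulo $3$ and spells a run.

\begin{example}\label{ex:compiler}
Let $\Gamma=\{\sigma\}$, $n=2$, $I=\{(\sigma,0)\}$, $\Delta=\{(0,\sigma,1)\}$, $F=\{(1,\sigma)\}$, so $R=\{\sigma\sigma\sigma\}$. Then $S_5$ consists of the birth $ab\sigma a$, the step $bcab\sigma abca$ and the kill $b\sigma ab$. The encoding of $\sigma\sigma\sigma$ factorizes along the run $q_1=0$, $q_2=1$: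
\[
ab[\sigma c\sigma c\sigma]ab=\underbrace{ab\sigma a}_{\text{birth}}\cdot\underbrace{bcab\sigma abca}_{\text{step}}\cdot\underbrace{b\sigma ab}_{\text{kill}} .
\]
The encoding of the $R$-avoiding word $\sigma\sigma$ is $w=ab\sigma abcab\sigma ab$, of length $11$. We list the cut points reachable from the left. From $0$, the words of $S$ that fit are $ab\sigma$ and the birth, leading to $3$ and $4$. From $3$ only $abc$ fits, leading to $6$. From $4$ only $bc$ fits, leading to $6$; the step is longer than what remains. From $6$ we reach $9$ and $10$ as from $0$, and the remaining words $ab$ and $b$ are not in $S^*$. So $11$ is not reached, and $w\notin S^*$.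
\end{example}

\begin{proposition}\label{prop:compiler}
\begin{itemize}
\item[(i)] If the lengths of $R$-avoiding words are bounded, then $S^*$ is co-finite.
\item[(ii)] If there is an $R$-avoiding word of length $\ell\ge1$, then $S^*$ misses a word of length $3n(\ell-1)+5$.
\item[(iii)] $n\le\mu(S)\le254+35(|\Gamma|+1)+|\Gamma|^2n(3n+2)+(|I|+|F|)(3n+1)+6n|\Delta|$.
\end{itemize}
\end{proposition}

Every word over $\Sigma$ can be written uniquely as $w=v_0\tau_1v_1\tau_2\cdots\tau_hv_h$ with $h\ge0$, $\tau_i\in\Theta$ and $v_i\in\{a,b\}^*$; we call the $v_i$ the \emph{blocks} of $w$. The role of $S_1$ and $S_2$ is that membership in $S^*$ becomes a local matter, just as containing a factor in $R$ is.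

\begin{lemma}\label{lem:glue}
Every word of $\{a,b\}^*\setminus E$ is in $S^*$. If $w=v_0\tau_1v_1\cdots\tau_hv_h$ and $v_i\tau_{i+1}v_{i+1}\cdots\tau_jv_j\in S^*$ for some $0\le i\le j\le h$, then $w\in S^*$.
\end{lemma}

\begin{proof}
The words of $\{a,b\}^*\setminus E$ of length at most $2$ are $\varepsilon,aa,ba,bb$, and every integer $\ge3$ is a sum of $3$'s, $4$'s and $5$'s; so the first claim follows from $S_1$. Consequently $v\tau\in S^*$ and $\tau v\in S^*$ for all $v\in\{a,b\}^*$ and $\tau\in\Theta$: for $v\in E$ these words are in $S_2$, and otherwise $v\in S^*$ and $\tau\in S_2$. Now write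
\[
w=(v_0\tau_1)\cdots(v_{i-1}\tau_i)\cdot(v_i\tau_{i+1}\cdots\tau_jv_j)\cdot(\tau_{j+1}v_{j+1})\cdots(\tau_hv_h).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compiler}(i)]
Let $w=v_0\tau_1v_1\cdots\tau_hv_h\notin S^*$. By Lemma~\ref{lem:glue}, no factor of $w$ that runs from a whole block to a whole block is in $S^*$. We apply this four times.

\emph{Blocks.} Taking $i=j$ shows that every $v_i$ is in $E$; in particular $|w|\le h+2(h+1)=3h+2$, and it remains to bound $h$. We may assume $h\ge3$. For $i<h$ we have $v_i\ne a$, since otherwise $v_i\tau_{i+1}v_{i+1}=a\tau_{i+1}v_{i+1}\in S_3$. For $i\ge1$ we have $v_i\ne b$, since otherwise $v_{i-1}\tau_iv_i=v_{i-1}\tau_ib\in S_3$. So $v_i=ab$ for $1\le i\le h-1$, and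
\begin{equation}\label{eq:inner}
ab[\tau_{i+1}\cdots\tau_j]ab=v_i\tau_{i+1}\cdots\tau_jv_j\notin S^*\qquad(1\le i<j\le h-1).
\end{equation}
That is, $ab[u]ab\notin S^*$ for every non-empty factor $u$ of $t=\tau_2\cdots\tau_{h-1}$.

\emph{Spacing.} By \eqref{eq:inner} and $S_4$, the word $t$ contains neither $c^n$ nor any $\sigma c^j\sigma'$ with $\sigma,\sigma'\in\Gamma$ and $j\le n-2$. So consecutive letters of $\Gamma$ in $t$ are separated by exactly $n-1$ letters $c$:
\[
t=c^{r}\sigma_1c^{n-1}\sigma_2\cdots c^{n-1}\sigma_mc^{r'},\qquad r,r'\le n-1,\quad\sigma_i\in\Gamma,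
\]
where for $m=0$ we have $t=c^r$ with $r\le n-1$. In all cases $h-2=|t|\le(m+1)n$.

\emph{Runs.} Suppose $\sigma_1\cdots\sigma_m$ has a factor $\gamma_0\cdots\gamma_l\in R$ with run $q_1,\dots,q_l$. Concatenate the birth for $(\gamma_0,q_1)$, the steps for $(q_i,\gamma_i,q_{i+1})$ and the kill for $(q_l,\gamma_l)$. At each junction a final $a$ meets an initial $b$, and the identity $[u]ab[u']=[uu']$ joins $c^{q_i}$ with $c^{n-1-q_i}$:
\[
ab[\gamma_0c^{q_1}]a\cdot b[c^{n-1-q_1}\gamma_1c^{q_2}]a\cdots b[c^{n-1-q_l}\gamma_l]ab=ab[\gamma_0c^{n-1}\gamma_1\cdots c^{n-1}\gamma_l]ab .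
\]
The left side is in $S^*$, while $\gamma_0c^{n-1}\gamma_1\cdots c^{n-1}\gamma_l$ is a factor of $t$; this contradicts \eqref{eq:inner}. So $\sigma_1\cdots\sigma_m$ is $R$-avoiding, $m$ is bounded, and so are $h\le2+(m+1)n$ and $|w|$.
\end{proof}

Neither $S_3$ nor the word $ab[c^n]ab$ can be dropped. Without $S_3$, a factorization of $(ac)^ja$ must peel off $ac$ again and again and is left with $a$; without $ab[c^n]ab$, a factorization of $ab[c^j]ab$ must peel off $abc$ and is left with $ab$.

\begin{proof}[Proof of Proposition~\ref{prop:compiler}(ii)]
Let $\sigma_1\cdots\sigma_\ell$ be $R$-avoiding, $t=\sigma_1c^{n-1}\sigma_2\cdots c^{n-1}\sigma_\ell$ and $w=ab[t]ab$. Then $|t|=n(\ell-1)+1$ and $|w|=3|t|+2=3n(\ell-1)+5$. We show $w\notin S^*$.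

\emph{Which words of $S$ occur in $w$.} The letter $w[p+1]$ is $a$, $b$, or in $\Theta$ according as $p\equiv0,1,2\pmod3$. Call $p\bmod3$ the \emph{residue} of a cut point $p$. An occurrence of a word in $w$ thus starts at residue $0,1,2$ according as its first letter is $a$, $b$, or in $\Theta$, and ends at residue $1,2,0$ according as its last letter is $a$, $b$, or in $\Theta$. None of $aa$, $ba$, $bb$, $a\tau$, $\tau b$ ($\tau\in\Theta$) occurs in $w$, and $w$ has no three consecutive letters from $\{a,b\}$. This excludes all of $S_1$, all of $S_3$, and the words $a\tau$, $\tau b$ of $S_2$. An occurrence of $ab[u]ab$ in $w$ makes $u$ a factor of $t$, so no word of $S_4$ occurs. The words that remain move between residues as follows.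
\[
\begin{array}{c|ccc}
&\text{ends at }0&\text{ends at }1&\text{ends at }2\\\hline
\text{starts at }0&ab\tau&\text{births}&\text{none}\\
\text{starts at }1&b\tau&\text{steps}&\text{kills}\\
\text{starts at }2&\tau&\tau a&\tau ab
\end{array}
\]

\emph{A factorization contains a chain.} Suppose $w\in S^*$ and fix a factorization. Its first cut point $0$ has residue $0$ and its last, $|w|$, has residue $2$. Consider the first cut point of residue $2$. All words up to it start at residue $0$ or $1$, so only the first two rows of the table are in use. The word ending at this cut point is therefore a kill, and it starts at residue $1$. A word before it that ends at residue $1$ is a birth or a step, and a step starts at residue $1$ again. Going backward we must arrive at residue $0$, so the factorization contains, consecutively, a birth, $l-1\ge0$ steps and a kill.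

\emph{The chain spells a run.} Each word of the chain contains exactly one letter of $\Gamma$. Let the birth be $ab[\gamma_0c^{q_1}]a$; its letter $\gamma_0$ is $\sigma_s$ for some $s$, and $(\sigma_s,q_1)\in I$. Suppose that, for some $1\le i\le l$, the $i$-th word of the chain ends in the middle of the block $ab$ that follows $\sigma_{s+i-1}c^{q_i}$; this holds for $i=1$. The next word contains a letter of $\Gamma$, so $s+i-1<\ell$, and the letters of $t$ after this block begin with $c^{n-1-q_i}\sigma_{s+i}$. The next word has the form $b[c^{n-1-q}\gamma c^{q'}]a$ or $b[c^{n-1-q}\gamma]ab$. Comparing the position and the value of the first letter of $\Gamma$ gives $q=q_i$ and $\gamma=\sigma_{s+i}$; this is where the exact spacing $n-1$ is used. If $i<l$, the word is a step, so $(q_i,\sigma_{s+i},q_{i+1})\in\Delta$ with $q_{i+1}=q'$, and the assumption holds for $i+1$. If $i=l$, it is a kill, so $(q_l,\sigma_{s+l})\in F$. Hence $\sigma_s\cdots\sigma_{s+l}\in R$, a contradiction.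
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compiler}(iii)]
The word $ab[c^n]ab\in S$ has length $3n+2\ge n$. For the upper bound, the words of $S_1$ have total length $6+3\cdot8+4\cdot16+5\cdot32=254$. For each of the $|\Gamma|+1$ letters $\tau$, the words of $S_2$ have total length $1+2(2+2+3)=15$ and those of $S_3$ at most $2(3+3+4)=20$. The set $S_4$ has $1+|\Gamma|^2(n-1)\le|\Gamma|^2n$ words, each of length at most $3n+2$. A birth has length $3q+4\le3n+1$, a kill has length $3(n-q)+1\le3n+1$, and a step has length $3(n-q+q')\le6n$.
\end{proof}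

Each transition costs a word of length $O(n)$. For a fixed $\Gamma$, an automaton with $O(k)$ states and $O(k)$ transitions therefore yields $\mu=O(k^2)$, and it remains to find one whose $R$-avoiding words have bounded length but reach length $2^k$.

\section{A binary counter}\label{sec:counter}

Let $k\ge2$. We want the long $R$-avoiding words to list consecutive integers in binary, least significant bit first, separated by a marker $\#$, with period $k$. With $k$ states in a row, an automaton can compare a letter with the letter $k$ places later. The obstacle is that a bit of $V+1$ depends on all lower bits of $V$. Recall how the increment works: if $V=\sum_{j=1}^rx_j2^{j-1}\le2^r-2$ with $x_j\in\{0,1\}$, and the \emph{carry} $e_j\in\{0,1\}$ is $1$ exactly when $x_1=\dots=x_{j-1}=1$, then the bits of $V+1$ are $x_j\oplus e_j$, where $\oplus$ is addition modulo $2$: the initial ones and the first zero are flipped. The carries satisfy $e_1=1$ and $e_{j+1}=e_j\wedge x_j=e_jx_j$. So we write the carry into the letter. Then the carries are checked on adjacent letters and the increment on letters at distance $k$.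

Let $\Gamma=\{\#\}\cup(\{0,1\}\times\{0,1\})$, where $(x,e)$ stands for a bit $x$ with carry $e$. Call the following two-letter words \emph{bad}:
\[
\#\#,\qquad\#(x,0),\qquad(x,e)(x',e')\text{ with }e'\ne e\wedge x,\qquad(1,1)\# .
\]
The states are the pairs $(p,i)$ with $p\in\{\#,0,1,\mathsf N\}$ and $1\le i\le k$, and $d_\gamma$ for $\gamma\in\Gamma$. So $n=4k+5$, and we identify the states with $0,\dots,n-1$ in any way. In $(p,i)$, the index $i$ counts the letters read; $p\in\{\#,0,1\}$ is the symbol expected $k$ places after the first letter, and $p=\mathsf N$ records that no $\#$ has been seen.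
\begin{itemize}
\item $I$ consists of $(\#,(\#,1))$; of $((x,e),(x\oplus e,1))$ and $((x,e),(\mathsf N,1))$ for all $x,e$; and of $(\gamma,d_\gamma)$ for all $\gamma\in\Gamma$. So $|I|=1+4+4+5=14$.
\item $\Delta$ consists, for $1\le i<k$, of $((p,i),\gamma,(p,i+1))$ for $p\in\{\#,0,1\}$ and all $\gamma\in\Gamma$, and of $((\mathsf N,i),\gamma,(\mathsf N,i+1))$ for $\gamma\ne\#$. So $|\Delta|=(15+4)(k-1)=19(k-1)$.
\item $F$ consists of $((\#,k),\gamma)$ for $\gamma\ne\#$; of $((p,k),\gamma)$ for $p\in\{0,1\}$ and $\gamma\notin\{(p,0),(p,1)\}$; of $((\mathsf N,k),\gamma)$ for $\gamma\ne\#$; and of $(d_\gamma,\gamma')$ for $\gamma\gamma'$ bad. So $|F|\le4+6+4+25=39$.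
\end{itemize}
A run either is the single state $d_\gamma$, and accepts a bad two-letter word, or is $(p,1),\dots,(p,k)$, and accepts a word $\gamma_0\cdots\gamma_k$ of length $k+1$. For $p=\#$ these are the words with $\gamma_0=\#\ne\gamma_k$; for $p\in\{0,1\}$, those with $\gamma_0=(x,e)$, $x\oplus e=p$, and $\gamma_k$ not of the form $(p,e')$; for $p=\mathsf N$, those without $\#$. Hence $y=y_1\cdots y_\ell$ is $R$-avoiding if and only if the following hold.
\begin{itemize}
\item[(C1)] No two consecutive letters form a bad word.
\item[(C2)] Whenever $i+k\le\ell$: if $y_i=\#$ then $y_{i+k}=\#$, and if $y_i=(x,e)$ then $y_{i+k}=(x\oplus e,e')$ for some $e'$.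
\item[(C3)] Any $k+1$ consecutive letters include a $\#$.
\end{itemize}

\begin{example}\label{ex:counter}
For $k=3$, writing each letter $(x,e)$ as a column, the word that counts $0,1,2,3$ is
\[
\begin{array}{c|ccc|ccc|ccc|ccc}
x&\#&0&0&\#&1&0&\#&0&1&\#&1&1\\
e&&1&0&&1&1&&1&0&&1&1
\end{array}
\]
It satisfies (C1)--(C3) and has length $12$. It cannot be extended to the right: (C2) forces the next letter to be $\#$, and $(1,1)\#$ is bad.
\end{example}

\begin{lemma}\label{lem:counter}
\begin{itemize}
\item[(a)] Every $R$-avoiding word has length less than $k2^{k-1}+2k+1$.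
\item[(b)] There is an $R$-avoiding word of length $k2^{k-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $y=y_1\cdots y_\ell$ be $R$-avoiding with $\ell\ge2k+1$. Nothing forces the markers to be exactly $k$ apart, so we follow one segment between two consecutive markers. By (C3) there is $s\le k+1$ with $y_s=\#$, and by (C2) $y_{s+k}=\#$. Let $s'>s$ be least with $y_{s'}=\#$, so $s'\le s+k\le2k+1$, and let $r=s'-s-1$. Since $\#\#$ is bad, $1\le r\le k-1$. Condition (C2) sends markers to markers and other letters to other letters. So for every $T\ge0$ with $s'+Tk\le\ell$, the letters at $s+Tk$ and $s'+Tk$ are $\#$, and those strictly between are $y_{s+Tk+j}=(x^{(T)}_j,e^{(T)}_j)$, $1\le j\le r$. Put $V_T=\sum_{j=1}^rx_j^{(T)}2^{j-1}$. By (C1), $e_1^{(T)}=1$ and $e_{j+1}^{(T)}=e_j^{(T)}\wedge x_j^{(T)}$, so the $e_j^{(T)}$ are the carries of $V_T$. If all bits $x_j^{(T)}$ were $1$, the last letter of the segment would be $(1,1)$, followed by $\#$; so $V_T\le2^r-2$. By (C2), $x_j^{(T+1)}=x_j^{(T)}\oplus e_j^{(T)}$, that is, $V_{T+1}=V_T+1$ whenever $s'+(T+1)k\le\ell$. For the largest $T$ with $s'+Tk\le\ell$ we get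 $T\le V_T\le2^r-2<2^{k-1}$, and therefore $\ell<s'+(T+1)k\le2k+1+k2^{k-1}$.

(b) Concatenate, for $V=0,1,\dots,2^{k-1}-1$, the words $\#(x_1,e_1)\cdots(x_{k-1},e_{k-1})$, where $x_j$ are the bits and $e_j$ the carries of $V$. Every $k$-th letter is $\#$, which gives (C3) and the first half of (C2). The second half holds because the bits of $V+1$ are $x_j\oplus e_j$ for $V\le2^{k-1}-2$. For (C1): $\#\#$ does not occur since $k\ge2$; the carries satisfy $e_1=1$ and $e_{j+1}=e_j\wedge x_j$; and $(x_{k-1},e_{k-1})=(1,1)$ only for $V=2^{k-1}-1$, whose word is last and is not followed by $\#$.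
\end{proof}

Four of the prohibitions serve to rule out an infinite word. Without (C3), the word $(0,0)^\infty$ is allowed; if $\#\#$ is not bad, $\#^\infty$; if $\#(x,0)$ is not bad, $(\#(0,0)^{k-1})^\infty$; and if $(1,1)\#$ is not bad, the counter wraps around to $0$ and the word of part (b) can be repeated forever.

\section{The lower bound and the sharp order}\label{sec:size}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $S_k$ be the set built in Section~\ref{sec:compiler} from the automaton of Section~\ref{sec:counter}. The alphabet $\{a,b,c\}\cup\Gamma$ has $8$ letters and does not depend on $k$. By Lemma~\ref{lem:counter}(a) and Proposition~\ref{prop:compiler}(i), $S_k^*$ is co-finite. By Lemma~\ref{lem:counter}(b) and Proposition~\ref{prop:compiler}(ii) with $\ell=k2^{k-1}\ge2^k$,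
\[
\mathcal L(S_k)\ge3n(k2^{k-1}-1)+5\ge2^k .
\]
In Proposition~\ref{prop:compiler}(iii) insert $|\Gamma|=5$, $|I|+|F|\le53$ and $|\Delta|\le19k\le19n/4$:
\[
\mu\le464+(75n^2+50n)+(159n+53)+28.5\,n^2\le104n^2+209n+517 .
\]
Since $n\ge9$, we have $209n\le24n^2$ and $517\le7n^2$, so $\mu\le200n^2$. With $n=4k+5\le9k$ this gives $\mu\le16200k^2\le(128k)^2$, hence $\mathcal L\ge2^k\ge2^{\sqrt\mu/128}$. Finally $\mu\ge n\ge4k$, so $\mu$ is arbitrarily large.
\end{proof}

The construction realizes the extremal picture described at the end of Section~\ref{sec:active}: the bulk of $S_k$ consists of order $k$ words of length $O(k)$, and the bits of the counter are carried by runs that occupy different states $(p,i)$, hence different cut points and different words of $S_k$.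

\begin{proof}[Proof of Corollary~\ref{cor:order}]
The bound in Theorem~\ref{thm:upper} is increasing in $\mu$ and holds over every alphabet, which gives the upper bound in all cases. For the lower bound let $m\ge256^2$ and $k=\lfloor\sqrt m/128\rfloor\ge2$. Then $\mu(S_k)\le(128k)^2\le m$ and $\mathcal L(S_k)\ge2^k$. This set lives over $8$ letters.

For a fixed larger alphabet, add the extra letters to $\Gamma$, obtaining $\Gamma'$ with $g=|\Gamma'|$ letters. For each extra letter $\gamma$ add a state $d_\gamma$ and the pair $(\gamma,d_\gamma)$ to $I$, declare every two-letter word that contains an extra letter bad, adding the corresponding pairs $(d_\gamma,\gamma')$ to $F$, and leave $\Delta$ unchanged. The new set $R'$ is $R$ together with the new bad two-letter words. An $R'$-avoiding word of length at least $2$ contains no extra letter, and a word over $\Gamma$ is $R'$-avoiding exactly when it is $R$-avoiding; so Lemma~\ref{lem:counter} holds for $R'$. Now $n=4k+g$, $|I|=9+g$, $|F|\le14+g^2$ and $|\Delta|=19(k-1)$. Proposition~\ref{prop:compiler} gives a co-finite $S^*$ with $\mathcal L\ge2^k$ and $\mu\le Ck^2$,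 where $C$ depends only on $g$. Taking $k=\lfloor\sqrt{m/C}\rfloor$ finishes the proof.
\end{proof}

We make no claim about the optimal constant in the exponent, nor about matching lower bounds over alphabets with fewer than $8$ letters.

\begin{thebibliography}{9}

\bibitem{Brauer}
A.~Brauer, \emph{Amer. J. Math.} 64 (1942).

\bibitem{FreeMonoid}
\emph{The Frobenius Problem in a Free Monoid},
\texttt{https://libuwspaceprd02.\allowbreak uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 4574/\allowbreak xu\_zhi.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.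

\end{thebibliography}
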